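
\newtheorem{theorem}{Theorem}[section]
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\newtheorem{example}[theorem]{Example}

\title{Sequentially equidistant sequences in compact connected metric spaces}


\begin{abstract}
A sequence of points in a metric space is sequentially equidistant if all its
consecutive distances are equal. Two distinct points $p,q$ that are joined by a path can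
be joined by such a sequence of distinct points with any prescribed number $n$
of intermediate points. If instead of a path one assumes only that the space is
compact and connected, this remains true for $n\le 2$. We show that it fails for
every $n\ge 3$. For $n=3$ the counterexample is a
circle with two rays spiraling onto it, with a suitable metric. We
also prove a positive result: for a given $n$ the statement holds whenever the
space maps to $[0,1]$, with $p\mapsto 0$ and $q\mapsto 1$, with all fibers of diameter
less than $d(p,q)/(n+1)$.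
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $(X,d)$ be a metric space and let $p\ne q$ be points of $X$. A sequence
$(z_0,z_1,\dots,z_n,z_{n+1})$ of points of $X$ with $z_0=p$ and $z_{n+1}=q$ is
called \emph{sequentially equidistant} if
\[
 d(z_{i-1},z_i)=d(z_i,z_{i+1})\qquad\text{for }1\le i\le n .
\]
So we look for $n$ intermediate points subject to $n$ equations. If $X$ is
one-dimensional, there are as many unknowns as equations, and one hopes for a
solution by a continuity argument. For $n=1$ connectedness is enough: the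
function $d(p,\cdot)-d(q,\cdot)$ is negative at $p$ and positive at $q$, so it
vanishes at some $z_1\in X\setminus\{p,q\}$. For larger $n$ the following is
known \cite{source}.

\begin{theorem}[\cite{source}]\label{thm:path}
Let $p$ and $q$ be distinct points of a metric space $X$. If there is a path in
$X$ from $p$ to $q$, then for every $n$ there is a sequentially equidistant
sequence $(z_0,\dots,z_{n+1})$ of distinct points of $X$ from $p=z_0$ to
$q=z_{n+1}$.
\end{theorem}

\begin{corollary}[\cite{source}]\label{cor:two}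
Let $p$ and $q$ be distinct points of a compact connected metric space $X$. Then
there is a sequentially equidistant sequence $(z_0,z_1,z_2,z_3)$ of distinct
points of $X$ from $p=z_0$ to $q=z_3$.
\end{corollary}

The question of \cite{source} that we answer is whether Corollary~\ref{cor:two}
extends to longer sequences: given a compact connected $X$, points $p\ne q$ and
$n\ge 3$, is there always a sequentially equidistant sequence of \emph{distinct}
points with $n$ intermediate points?

A positive answer looks plausible, because the corresponding statement with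
only consecutive points distinct is true for every $n$. To see this we approximate $X$ by
paths in a larger space; the same device will be used in
Section~\ref{sec:positive}.

\medskip
\noindent\textbf{Approximating paths.} Let $X$ be compact and connected, and let
$E=\ell^\infty(X)$ be the Banach space of bounded functions on $X$ with the
supremum norm. The map $x\mapsto d(x,\cdot)$ is an isometric embedding of $X$
into $E$ (the \emph{Kuratowski embedding}): $|d(x,u)-d(y,u)|\le d(x,y)$ for all
$u$, with equality for $u=y$. We regard $X$ as a subset of $E$. For $m\ge1$, the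
set of points of $X$ that can be reached from $p$ by a finite chain of points of
$X$ with steps shorter than $1/m$ is open, and so is its complement; as $X$ is
connected, this set is $X$. Take such a chain from $p$ to $q$ and join
consecutive points by line segments in $E$. This gives a path
$\gamma_m:[0,1]\to E$ from $p$ to $q$ all of whose points lie within distance
$1/m$ of $X$.

\begin{proposition}\label{prop:weak}
Let $p\ne q$ be points of a compact connected metric space $X$ and let $n\ge1$.
Then there is a sequentially equidistant sequence $(z_0,\dots,z_{n+1})$ in $X$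
from $p$ to $q$ with $z_i\ne z_{i+1}$ for $0\le i\le n$.
\end{proposition}

\begin{proof}
Apply Theorem~\ref{thm:path} to the image of $\gamma_m$. By the triangle
inequality the common distance of the resulting sequence is at least
$d(p,q)/(n+1)$. Its points lie within $1/m$ of the compact set $X$, so as
$m\to\infty$ a subsequence converges to a sequentially equidistant sequence in
$X$ whose common distance is still at least $d(p,q)/(n+1)>0$.
\end{proof}

What may go wrong in the limit is that \emph{nonconsecutive} points collide; for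
$n=3$ the limit could have the form $(p,x,y,x,q)$. Our main result is that this
can be unavoidable.

\begin{theorem}\label{thm:A}
For every $n\ge 3$ there are a compact connected metric space $(X,d)$ and points
$p\ne q$ in $X$ such that no sequentially equidistant sequence
$(z_0,\dots,z_{n+1})$ of distinct points goes from $p=z_0$ to $q=z_{n+1}$. For
$n=3$, the space $X$ is homeomorphic to the unit circle together with two rays
in the plane spiraling onto it.
\end{theorem}

Together with the case $n=1$ above and Corollary~\ref{cor:two} this shows that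
the statement ``for every compact connected $X$ and all $p\ne q$ there is a sequentially equidistant
sequence of distinct points with $n$ intermediate points'' is true exactly for
$n=1,2$. In the other direction, distinct points exist if $X$ is close to
an arc from $p$ to $q$ in the following sense.

\begin{theorem}\label{thm:B}
Let $X$ be a compact connected metric space, $p\ne q$ points of $X$,
$D=d(p,q)$ and $n\ge 1$. Suppose there is a continuous map $\pi:X\to[0,1]$ with
$\pi(p)=0$ and $\pi(q)=1$, all of whose fibers have diameter less than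
$D/(n+1)$. Then there is a sequentially equidistant sequence
$(z_0,\dots,z_{n+1})$ of distinct points from $p=z_0$ to $q=z_{n+1}$.
\end{theorem}

If $X$ is an arc with endpoints $p$ and $q$, we may take for $\pi$ a
homeomorphism, and we recover Theorem~\ref{thm:path} for arcs. Another example,
and the reason why the spaces constructed for Theorem~\ref{thm:A} admit no such $\pi$, are
given in Section~\ref{sec:positive}.

The proof of Theorem~\ref{thm:A} begins with the observation
(Section~\ref{sec:premetric}) that the triangle inequality can be ignored.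
Section~\ref{sec:idea} explains the construction for $n=3$,
Sections~\ref{sec:Y}--\ref{sec:key} carry it out and establish the
estimates, and Section~\ref{sec:proofA} completes the proof.
Theorem~\ref{thm:B} is proved in Section~\ref{sec:positive}.

\section{The triangle inequality is irrelevant}\label{sec:premetric}

Whether a sequence is sequentially equidistant depends only on which distances
are equal, so we may replace $d$ by $\Phi\circ d$ for any injective function
$\Phi$. We use this freedom to get rid of the triangle inequality. Call a continuous symmetric function $f:X\times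
X\to[0,\infty)$ a \emph{premetric} on $X$ if $f(x,y)=0$ exactly when $x=y$.

\begin{lemma}\label{lem:premetric}
Let $f$ be a premetric on a compact metrizable space $X$ with more than one
point, and let $R=\max f$. There is a strictly increasing function
$\Phi:[0,R]\to[0,1]$ with $\Phi(0)=0$ such that $d=\Phi\circ f$ is a metric
inducing the topology of $X$.
\end{lemma}

The idea is to take $\Phi$ concave and so steep near $0$ that $\Phi(f(y,z))$
pays for any excess of $f(x,z)$ over $f(x,y)$.

\begin{proof}
For $b\in[0,R]$ let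
\[
 \eta(b)=\max\{f(x,z)-f(x,y): x,y,z\in X,\ f(y,z)\le b\}.
\]
The maximum exists by compactness; $\eta\ge0$ (take $y=z$), $\eta$ is
nondecreasing, and $\eta(0)=0$. Moreover $\eta(b)\to0$ as $b\to0$: otherwise a
limit of triples realizing $\eta(b)$ would give $x,y,z$ with $f(y,z)=0$, hence
$y=z$, and $f(x,z)-f(x,y)>0$. By definition
\begin{equation}\label{eq:eta}
 f(x,z)\le f(x,y)+\eta(f(y,z)).
\end{equation}
Put $b_0=R$ and choose inductively $0<b_{j+1}\le b_j/4$ with
$b_{j+1}+\eta(b_{j+1})\le b_j$. Let $\Phi(0)=0$, $\Phi(b_j)=2^{-j/2}$, and let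
$\Phi$ be affine on each $[b_{j+1},b_j]$. Then $\Phi$ is strictly increasing, and
it is continuous also at $0$. The ratio of its slope on
$[b_{j+2},b_{j+1}]$ to its slope on $[b_{j+1},b_j]$ is
\[
 2^{-1/2}\,\frac{b_j-b_{j+1}}{b_{j+1}-b_{j+2}}\ \ge\
 2^{-1/2}\,\frac{3b_{j+1}}{b_{j+1}}=\frac{3}{\sqrt2}>1 ,
\]
so $\Phi$ is concave.

We claim that $\Phi(\min\{R,b+\eta(b)\})\le 2\Phi(b)$ for all $b\in[0,R]$. This is
clear for $b=0$. If $b>b_1$, then $2\Phi(b)\ge 2\cdot2^{-1/2}>1=\Phi(R)$. If
$b\in(b_{j+1},b_j]$ with $j\ge1$, then $b+\eta(b)\le b_j+\eta(b_j)\le b_{j-1}$,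
and $\Phi(b_{j-1})=2^{-(j-1)/2}=2\cdot2^{-(j+1)/2}\le2\Phi(b)$.

Now let $x,y,z\in X$ and $a=f(x,y)$, $b=f(y,z)$, $c=f(x,z)$. Exchanging $x$ and
$z$ if necessary, we may assume $a\ge b$. If $c\le a$, then
$\Phi(c)\le\Phi(a)+\Phi(b)$. Otherwise $c=a+e\le R$ with $0<e\le\eta(b)$ by
\eqref{eq:eta}. Since $b\le a$, we have $b+e\le\min\{R,b+\eta(b)\}$, and
concavity and the claim give
\[
 \Phi(a+e)-\Phi(a)\le\Phi(b+e)-\Phi(b)\le 2\Phi(b)-\Phi(b)=\Phi(b).
\]
So $d$ is a metric. It is continuous on $X\times X$, hence the identity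
$X\to(X,d)$ is a continuous bijection from a compact space onto a Hausdorff
space, and therefore a homeomorphism.
\end{proof}

Since $\Phi$ is injective, a sequence is sequentially equidistant for $d$ if and
only if all the values $f(z_i,z_{i+1})$ are equal. \emph{Hence it suffices to
prove Theorem~\ref{thm:A} with a premetric in place of the metric.}

\section{The idea: three intermediate points}\label{sec:idea}

\begin{figure}[t]
\centering
\begin{tikzpicture}[scale=1.55]
\draw[very thick] (0,0) circle (1);
\draw[domain=0:7,samples=220,variable=\t]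
 plot ({(1+pow(0.7,\t))*cos(180*\t)},{(1+pow(0.7,\t))*sin(180*\t)});
\draw[densely dashed,domain=0:7,samples=220,variable=\t]
 plot ({(1-0.5*pow(0.7,\t))*cos(180*\t)},{(1-0.5*pow(0.7,\t))*sin(180*\t)});
\fill (2,0) circle (1pt) node[right] {$p=P(0)$};
\fill (0.5,0) circle (1pt) node[left] {$q_0$};
\fill (225:1.64) circle (1pt) node[below left] {$P(s)$};
\fill (225:0.68) circle (1pt) node[above right] {$Q(s)$};
\fill (45:0.776) circle (1pt) node[below left] {$Q(s{+}1)$};
\end{tikzpicture}
\caption{The continuum $Y$ for $n=3$: the circle $M$ (thick), the outer ray $P$ (solid)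
starting at $p$ and the inner ray $Q$ (dashed) starting at $q_0$, both spiraling
onto $M$. The points $P(s)$ and $Q(s)$ have the same argument; $Q(s+1)$ lies
half a turn further along $Q$. (The spirals are drawn with a slower decay than
in the text.)}
\label{fig:Y}
\end{figure}

Let $n=3$. Take for $X$ a circle $M$ together with two disjoint rays $P$ and $Q$
spiraling onto it, one outside and one inside, as in Figure~\ref{fig:Y}. Both
rays are parametrized by $s\in[0,\infty)$ and wind in parallel, and
$p=P(0)$, $q=Q(0)$. Fix levels $\varepsilon_s$ strictly decreasing from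
$\varepsilon_0=1$ to $0$. Suppose that a premetric $f$ on $X$ satisfies:
\begin{enumerate}
\item[(a)] $f(p,P(s))=1-\varepsilon_s$, and $f(p,\cdot)$ is $1$ on $M$ and $>1$
 on $Q$;
\item[(b)] $f(q,Q(s))=1-\varepsilon_s$, and $f(q,\cdot)$ is $1$ on $M$ and $>1$
 on $P$;
\item[(c)] for $m\in M$, the only $w\in X\setminus\{p,q\}$ with $f(m,w)=1$ is
 the point of $M$ antipodal to $m$;
\item[(d)] $f(y,w)<f(y,p)$ for all $y\in Q$ and $w\ne p$;
\item[(e)] for $s>0$ there is no $w\in X\setminus\{p,q\}$ with
 $f(P(s),w)=f(Q(s),w)=1-\varepsilon_s$.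
\end{enumerate}
Then there is no sequence $(p,z_1,z_2,z_3,q)$ of distinct points with constant
step $\delta$. If $\delta<1$, then (a) and (b) give $z_1=P(s)$ and $z_3=Q(s)$
\emph{with the same} $s$, namely $1-\varepsilon_s=\delta$, and $z_2$ contradicts
(e). If $\delta=1$, then $z_1,z_3\in M$ by (a) and (b), and by (c) both are
antipodal to $z_2$, so $z_1=z_3$. If $\delta>1$, then $z_1\in Q$ by (a), and
$f(z_1,z_2)=\delta=f(z_1,p)$ contradicts (d).

Only (e) is a serious demand. The following heuristic explains what it asks for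
and why a circle is used; it is not needed for the proof. Put
$\delta=1-\varepsilon_s$ and consider the plane map
\[
 w\longmapsto (F,G)=\bigl(f(P(s),w)-\delta,\ f(Q(s),w)-\delta\bigr),
\]
which must not meet the origin. It takes $q$ to the positive $F$-axis, by (b),
and $Q(s)$ into the half-plane $G<0$. In our construction the following happens.
For small $s$, when $\delta$ is small, the image of $M$
lies in the first quadrant, and the image of the ray $Q$ gets there from the lower half-plane
across the positive $F$-axis. For large $s$, when $\delta$ is close to $1$, we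
have both $F<0$ and $G<0$ on $M$; the image of $M$ has moved from the
first through the second into the third quadrant. The image of $Q$ cannot be
dragged across the origin while this happens, so for large $s$ it has to make a
full counterclockwise turn around the origin somewhere between $Q(s)$ and its
end.

\begin{figure}[t]
\centering
\begin{tikzpicture}[xscale=1.7,yscale=1.1]
\draw (-3.2,0) -- (2.6,0) node[right] {level $\delta=1-\varepsilon$};
\draw[thick] (-1.9,-0.9) -- (0,1) -- (1.9,-0.9) node[right] {$W$};
\draw[thick,densely dashed] (-2.9,-0.9) node[left] {$V_1$} -- (-1,1) -- (0.9,-0.9);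
\foreach \x/\l in {-2/{-\varepsilon/2},-1/{-\varepsilon/4},0/{0},1/{\varepsilon/4}}
 {\draw[dotted] (\x,1.05) -- (\x,-1.1); \node[below] at (\x,-1.1) {$\l$};}
\node at (-2.6,1.3) {$(-,-)$};
\node at (-1.5,1.3) {$(+,-)$};
\node at (-0.5,1.3) {$(+,+)$};
\node at (0.5,1.3) {$(-,+)$};
\node at (1.6,1.3) {$(-,-)$};
\node[below] at (2.2,-1.1) {$h=t-s-1$};
\end{tikzpicture}
\caption{The two tents $V_1$ and $W$ along $Q(t)$, near $t=s+1$. Both have slopes
$\pm2$ and height $1-\varepsilon/2$; their peaks are at $h=-\varepsilon/4$ and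
$h=0$. The signs of $(V_1-\delta,W-\delta)$ in the top row show one full turn
around the origin. At no point do both tents have height $\delta$.}
\label{fig:tents}
\end{figure}

Where can this turn take place? As $s\to\infty$, the points $P(s)$ and $Q(s)$
approach each other, say near a point $m\in M$. So the image is squeezed onto
the diagonal $F=G$, and the turn has to pass the origin ever more closely, near a
place $m'\in M$ with $f(m,m')=1$. Since $f(m,m)=0$,
this place must differ from $m$, and it should depend continuously on $m$. On an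
interval there is no such assignment $m\mapsto m'$, since every continuous
self-map of an interval has a fixed point. On a circle there is: the antipodal
map. This is why the rays spiral onto a circle, and why the turn is
put half a rotation ahead of $Q(s)$, at $Q(t)$ with $t$ near $s+1$.

The turn itself is made by two tent functions. With $\varepsilon=\varepsilon_s$ and
$h=t-s-1$ let
\[
 W=1-\tfrac\varepsilon2-2|h|,\qquad
 V_1=1-\tfrac\varepsilon2-2\bigl|h+\tfrac\varepsilon4\bigr| .
\]
Then $W=\delta$ exactly for $h=\pm\varepsilon/4$, and $V_1=\delta$ exactly for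
$h=-\varepsilon/2$ and $h=0$. These are four different points, and they are
interlaced (Figure~\ref{fig:tents}). So if near $t=s+1$ we have
$f(Q(s),Q(t))=W$ and $f(P(s),Q(t))=V_1$ wherever these functions are close to
$\delta$, then the full turn is made without meeting the origin. Without the
shift $\varepsilon/4$ the tents would coincide and $h=\pm\varepsilon/4$ would
violate (e). In the limit $s\to\infty$ the tents become
$1-2|h|$. For $|h|\le1$ this is at most $1-|h|$, the normalized angle between $P(s)$ or
$Q(s)$ and $Q(t)$; this is why the tents are compatible with continuity at $M$.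

\section{The continuum $Y$ and its premetric}\label{sec:Y}

For $n\ge4$ we move the target away from the spiral: $q$ will be the end of a
``whisker'' $L=\{L(r):0\le r\le k\}$ of length $k=n-3$ attached at the starting point $q_0=L(0)$
of $Q$, with $f(y,L(r))=f(y,q_0)+r$. A sequence with step $\delta<1$ close to
$1$, read backward from $q$, then makes $k$ steps inside $L$ and continues to a
point $z_3$ at $f$-distance $(k+1)\delta-k=1-(k+1)(1-\delta)$ from $q_0$. If $z_1=P(s)$,
that is, $1-\delta=\varepsilon_s$, we want this point to be $Q(s)$ again. So we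
shall arrange $f(q_0,Q(s))=1-K\varepsilon_s$ with $K=k+1$, and let $Q$ start
where $K\varepsilon_s=1$. This is the origin of the factor $K$ below; a reader
interested in $n=3$ only may put $K=1$ and $s_0=0$.

\subsection*{The space}
Fix $n\ge3$ and put
\[
 K=n-2\ge1,\quad k=K-1=n-3\ge0,\quad \rho=\tfrac1{16K},\quad
 \varepsilon_s=\rho^s\ (s\ge0),\quad \varepsilon_c=\tfrac1{K+1}.
\]
Let $s_0\ge0$ be given by $\varepsilon_{s_0}=1/K$. In the plane let
\[
 P(s)=(1+\varepsilon_s)e^{i\pi s}\ (s\ge0),\qquad
 Q(s)=\bigl(1-\tfrac12\varepsilon_s\bigr)e^{i\pi s}\ (s\ge s_0),\qquad M=S^1,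
\]
and let $P$, $Q$ denote the two rays. Points of $P$ have modulus $>1$, points of $Q$
have modulus in $[\frac12,1)$, and on each ray the modulus determines $s$. Both
rays accumulate exactly on $M$. So $\bar P=P\cup M$ and $\bar Q=Q\cup M$ are
compact and connected, and so is $Y=P\cup Q\cup M$. Let
\[
 p=P(0),\qquad q_0=Q(s_0).
\]
Let $\varepsilon:Y\to[0,1]$, $x\mapsto\varepsilon_x$, be equal to $\varepsilon_s$
at $P(s)$ and $Q(s)$ and $0$ on $M$; it is continuous, being $|x|-1$ on $\bar P$
and $2(1-|x|)$ on $\bar Q$. Note that $K\varepsilon_x\le1$ on $\bar Q$. Let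
$\theta:Y\to\mathbb R/2\mathbb Z$ be $\arg/\pi$, and let
$g(\tau)=\operatorname{dist}(\tau,2\mathbb Z)\in[0,1]$. For $x,w\in Y$ we write
$g$ for $g(\theta_x-\theta_w)$, the normalized angle between $x$ and $w$.
If $x\in\{P(s),Q(s)\}$ and $w\in\{P(t),Q(t)\}$, then $g=g(t-s)$; on $M$,
$g=1$ means antipodal.

\subsection*{The premetric}
\begin{itemize}
\item For $x,w\in\bar P$, with $e=\max(\varepsilon_x,\varepsilon_w)$,
\begin{equation}\label{eq:PP}
 f(x,w)=\max\bigl\{e\,|\varepsilon_x-\varepsilon_w|,\ (1-e)^2g\bigr\}.
\end{equation}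
\item For $x,w\in\bar Q$, with $e=\max(\varepsilon_x,\varepsilon_w)$,
\begin{equation}\label{eq:QQ}
 f(x,w)=\max\bigl\{K|\varepsilon_x-\varepsilon_w|,\ (1-Ke)^2g,\ W\bigr\},
\end{equation}
where $W$ is symmetric, $W(Q(s),Q(t))=1-\frac{\varepsilon_s}2-2|t-s-1|$ for
$s\le t$, and $W=0$ if $x$ or $w$ is in $M$.
\item For $x\in\bar P$, $w\in\bar Q$,
\begin{equation}\label{eq:PQ}
 f(x,w)=f(w,x)=\max\{\beta,V\},
\end{equation}
where
\[
 \beta=2K\min(\varepsilon_x,\varepsilon_w)+
 \begin{cases}
 \max\{\varepsilon_x(\varepsilon_x-\varepsilon_w),\ (1-\varepsilon_x)^2g\}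
   &\text{if }\varepsilon_x\ge\varepsilon_w,\\
 \max\{K(\varepsilon_w-\varepsilon_x),\ (1-K\varepsilon_w)^2g\}
   &\text{if }\varepsilon_x\le\varepsilon_w,
 \end{cases}
\]
while $V=0$ if $x$ or $w$ is in $M$, and $V(P(s),Q(t))=\max\{V_1,V_2\}$ with
\begin{align*}
 V_1&=1-\tfrac{\varepsilon_s}2-2\bigl|t-s-1+\tfrac{\varepsilon_s}4\bigr|,\\
 V_2&=1-\varepsilon_s-\tfrac{\varepsilon_s}2\max\{t-s-1,-1\}
      -4(K+1)(\varepsilon_c-\varepsilon_s)^+ .
\end{align*}
\end{itemize}
Here $a^+=\max\{a,0\}$. Two facts will be used constantly: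
\begin{equation}\label{eq:facts}
 W<1\ \text{ and }\ V<1\ \text{ wherever they are defined},\qquad
 (1-a)^2<1-a\ \text{ for }0<a<1 .
\end{equation}
(For $V_2$ note that it is at most $1-\varepsilon_s+\varepsilon_s/2$.)

\subsection*{What the terms do}
The terms with $|\varepsilon_x-\varepsilon_w|$ fix the distances from $p$ and
$q_0$. The terms with $g$ make the distance on $M$ the normalized arc length; in
\eqref{eq:PP} and \eqref{eq:QQ} their coefficients keep them below
$\delta=1-\varepsilon_s$ when one of the points is $P(s)$ or $Q(s)$, $s>s_0$. The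
summand $2K\min(\varepsilon_x,\varepsilon_w)$ keeps $P$ and $Q$ apart and
makes the distance from $Q(t)$ to $p$ exceptionally large, as (d) requires. The factor $e$ in
\eqref{eq:PP} separates the moments at which $F$ and $G$ vanish on $M$, namely
$\varepsilon_s^2=1-\varepsilon_s$ and $K\varepsilon_s=1-\varepsilon_s$; without
it, for $K=1$, all of $M$ would violate (e) when $\varepsilon_s=\frac12$.

The tents $W$ and $V_1$ were explained in Section~\ref{sec:idea}. The term $V_2$
takes care of small $s$. For $t>s$ the term $K|\varepsilon_x-\varepsilon_w|$ in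
$f(Q(s),Q(t))$ has the value $\delta$ at the point $Q(t)$ where
$K(\varepsilon_s-\varepsilon_t)=1-\varepsilon_s$, which exists exactly if
$\varepsilon_s>\varepsilon_c$. If $W\le\delta$ at this point, then
$f(Q(s),Q(t))=\delta$ and we need $f(P(s),Q(t))\ne\delta$. With $\beta$ alone in
place of $f(P(s),Q(t))$ this could fail. For instance, let $K=1$. For $\varepsilon_s$ near $1$
the point is close to $Q(s)$ and $\beta>\delta$ there; as $\varepsilon_s$
decreases to $\varepsilon_c$ the point runs off toward $M$, where $\beta<\delta$; so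
$\beta=\delta$ in between. The term $V_2$ keeps $f(P(s),Q(t))>\delta$ as long as
$t<s+1$. While the point passes through the zone $|t-s-1|<\varepsilon_s/4$ it is
harmless, since $W>\delta$ there; and beyond this zone we shall have
$f(P(s),Q(t))<\delta$. The last summand of $V_2$ switches $V_2$ off when
$\varepsilon_s$ is well below $\varepsilon_c$, for the sake of continuity at $M$.

\begin{lemma}\label{lem:welldef}
$f$ is a well-defined premetric on $Y$.
\end{lemma}

\begin{proof}
\emph{Consistency.} First consider the two branches of $\beta$. If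
$\varepsilon_x=\varepsilon_w>0$ with $x\in P$, $w\in Q$, then $x=P(s)$ and
$w=Q(s)$ for the same $s$, so $g=0$ and both branches give $2K\varepsilon_s$. If
$\varepsilon_x=\varepsilon_w=0$, both give $g$. Next, the three formulas overlap
on pairs with a member in $M$. On $M\times M$ all give $g$. On
$P\times M$, \eqref{eq:PP} and \eqref{eq:PQ} both give
$\max\{\varepsilon_x^2,(1-\varepsilon_x)^2g\}$. On $M\times Q$, \eqref{eq:QQ} and
\eqref{eq:PQ} both give $\max\{K\varepsilon_w,(1-K\varepsilon_w)^2g\}$. By
construction $f$ is symmetric, and $f\ge0$.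

\emph{Continuity.} The sets $\bar P\times\bar P$, $\bar Q\times\bar Q$,
$\bar P\times\bar Q$, $\bar Q\times\bar P$ are closed and cover $Y\times Y$. All
terms except $W$ and $V$ are continuous on them, in particular $\beta$, since its
branches agree where they meet. Moreover $W$ is continuous on $Q\times Q$ and $V$ on $P\times Q$. It
remains to consider sequences in $P\times Q$ or $Q\times Q$ converging to a pair
with at least one member in $M$.

Let $(P(s_j),Q(t_j))$ be such a sequence. We may pass to subsequences.
\begin{itemize}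
\item If $s_j$ is bounded and $t_j\to\infty$, then $V_1,V_2\to-\infty$, so
eventually $f=\beta$.
\item If $s_j\to\infty$, then eventually $\varepsilon_{s_j}\le\varepsilon_c/2$,
so that $4(K+1)(\varepsilon_c-\varepsilon_{s_j})\ge2$ and $V_2<0$. If $t_j$ is
bounded, also $V_1\to-\infty$, so eventually $f=\beta$.
\item If $s_j,t_j\to\infty$, put $h=t_j-s_j-1$. Again $V_2<0$ eventually, and
$V_1\le1-2|h|$ by the triangle inequality for $|\cdot|$. If $V_1>0$, then
$|h|<\frac12$ and $g=g(1+h)=1-|h|\ge V_1$. So eventually
$\beta\le f\le\max\{\beta,g\}$, and both bounds tend to the value of $g$ at the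
limit pair in $M\times M$.
\end{itemize}
For $(Q(s_j),Q(t_j))$ we have $W\to-\infty$ if one of $s_j,t_j$ tends to infinity and
the other is bounded. If both tend to infinity, then $W\le1-2|h|$ with
$h=|t_j-s_j|-1$; so $W>0$ implies $g=1-|h|\ge W$, and we conclude as before.

\emph{Zeros.} Clearly $f(x,x)=0$ (note that $W(Q(s),Q(s))<0$). Let
$f(x,w)=0$. If $x,w\in\bar P$ or $x,w\in\bar Q$, the first terms of \eqref{eq:PP}
and \eqref{eq:QQ} give $\varepsilon_x=\varepsilon_w$; if this value is positive,
$x=w$; if it is $0$, then $x,w\in M$ and $g=0$, so $x=w$. On $P\times Q$ we have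
$f\ge\beta>0$.
\end{proof}

\section{Distances from the special points}\label{sec:special}

Let $v=f(q_0,\cdot)$. The next lemma contains properties (a)--(d) of
Section~\ref{sec:idea} in the form needed for all $K$.

\begin{lemma}\label{lem:special}
\begin{enumerate}
\item $f(p,P(s))=1-\varepsilon_s$ for $s\ge0$; $f(p,\cdot)=1$ on $M$; and
 $f(p,Q(t))=1+(2K-1)\varepsilon_t>1$ for $t\ge s_0$.
\item $v(Q(t))=1-K\varepsilon_t\in[0,1)$ for $t\ge s_0$; $v=1$ on $M$; $v>1$ on
 $P$; $v(p)\ge2$; and $v(w)<v(p)$ for all $w\in Y\setminus\{p\}$.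
\item If $m\in M$ and $w\in(P\cup Q)\setminus\{p,q_0\}$, then $f(m,w)<1$.
\item $f(Q(t),w)<f(Q(t),p)$ for all $t\ge s_0$ and $w\in Y\setminus\{p\}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) Since $\varepsilon_p=1$, the $g$-terms vanish. So \eqref{eq:PP} gives
$1-\varepsilon_s$ on $P$ and $1$ on $M$. On $Q$ we have
$\beta=2K\varepsilon_t+(1-\varepsilon_t)>1>V$.

(2) Since $K\varepsilon_{s_0}=1$, \eqref{eq:QQ} gives $v=1$ on $M$ and
$v(Q(t))=\max\{1-K\varepsilon_t,W\}$, and we must show that $W\le1-K\varepsilon_t$
whenever $W>0$. Put $\tau=t-s_0$, so that $K\varepsilon_t=\rho^\tau$ and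
$W=1-\frac1{2K}-2|\tau-1|$. If $W>0$, then $\tau>\frac12$, and we need
\[
 \rho^\tau\le\tfrac1{2K}+2|\tau-1| .
\]
For $\tau\ge1$ this holds since $\rho\le\frac1{2K}$. On $[\frac12,1]$ the left
side is convex and the right side affine, and the inequality holds at both
ends: at $\tau=\frac12$ because $\rho^{1/2}\le\frac14<1$, and at $\tau=1$ as before.

Now consider $P$. In each case below $\beta>1>V$, so $v=\beta$. For $s>s_0$ we
have $\varepsilon_s<\varepsilon_{s_0}=\frac1K$ and
\[
 v(P(s))=2K\varepsilon_s+K\bigl(\tfrac1K-\varepsilon_s\bigr)=1+K\varepsilon_s\in(1,2).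
\]
For $s\le s_0$ we have $\varepsilon_s\ge\frac1K$ and
\[
 v(P(s))=2+\max\{\varepsilon_s(\varepsilon_s-\tfrac1K),\ (1-\varepsilon_s)^2g\}\ge2 .
\]
In particular $v(p)=3-\frac1K\ge2$. This already gives $v(w)<v(p)$ for $w\in M\cup
Q$, where $v\le1$, and for $w=P(s)$ with $s>s_0$. Let $0<s\le s_0$; then $K\ge2$
and $\frac1K\le\varepsilon_s<1$. Hence
$\varepsilon_s(\varepsilon_s-\frac1K)\le\varepsilon_s-\frac1K<1-\frac1K$ and
$(1-\varepsilon_s)^2\le(1-\frac1K)^2<1-\frac1K$, so $v(P(s))<3-\frac1K=v(p)$.

(3) If $w\in P\setminus\{p\}$, then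
$f(m,w)=\max\{\varepsilon_w^2,(1-\varepsilon_w)^2g\}<1$, because
$0<\varepsilon_w<1$. If $w\in Q\setminus\{q_0\}$, then
$f(m,w)=\max\{K\varepsilon_w,(1-K\varepsilon_w)^2g\}<1$, because
$0<K\varepsilon_w<1$.

(4) The right side is $1-\varepsilon_t+2K\varepsilon_t>1$. For $w\in M\cup Q$ all
terms of \eqref{eq:QQ} are at most $1$. Let $w=P(s)$ with $s>0$. Since $V<1$, we
only have to estimate $\beta$.

If $s\le t$, then $\beta=2K\varepsilon_t+
\max\{\varepsilon_s(\varepsilon_s-\varepsilon_t),(1-\varepsilon_s)^2g\}$. Here
$\varepsilon_s(\varepsilon_s-\varepsilon_t)\le\varepsilon_s-\varepsilon_t<1-\varepsilon_t$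
and $(1-\varepsilon_s)^2<1-\varepsilon_s\le1-\varepsilon_t$.

If $s>t$, then $\beta=2K\varepsilon_s+
\max\{K(\varepsilon_t-\varepsilon_s),(1-K\varepsilon_t)^2g\}$. Here
$2K\varepsilon_s+K(\varepsilon_t-\varepsilon_s)=K\varepsilon_t+K\varepsilon_s
<2K\varepsilon_t\le1-\varepsilon_t+2K\varepsilon_t$, and
$2K\varepsilon_s+(1-K\varepsilon_t)^2<2K\varepsilon_t+1-K\varepsilon_t
\le1-\varepsilon_t+2K\varepsilon_t$.
\end{proof}

\section{No common point at distance $1-\varepsilon_s$}\label{sec:key}

We now prove property (e). The hypothesis $s>s_0$ says that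
$K\varepsilon_s<1$. For $K=1$ we exclude the point $q_0$, which will then be the
endpoint $q$ of the sequence: there $f(Q(s),q_0)=1-\varepsilon_s$, so the strict
estimate of $f(Q(s),\cdot)$ used in the proof fails. (The conclusion is still true
at $q_0$, since $f(P(s),q_0)>1$, but we do not need this.)

\begin{lemma}\label{lem:key}
Let $s>s_0$. There is no $w\in Y$ (with $w\ne q_0$ in case $K=1$) such that
$f(P(s),w)=f(Q(s),w)=1-\varepsilon_s$.
\end{lemma}

\begin{proof}
Write $\varepsilon=\varepsilon_s\in(0,\frac1K)$ and $\delta=1-\varepsilon>0$. By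
\eqref{eq:facts},
\begin{equation}\label{eq:mid}
 (1-\varepsilon)^2<\delta,\qquad (1-K\varepsilon)^2<1-K\varepsilon\le\delta .
\end{equation}

\medskip\noindent\textbf{The case $w=P(t)$.}
If $t=0$, then $f(Q(s),w)=f(Q(s),p)>1>\delta$. If $0<t<s$, then
$f(P(s),w)<\delta$, since
$\varepsilon_t(\varepsilon_t-\varepsilon)\le\varepsilon_t-\varepsilon<1-\varepsilon$ and
$(1-\varepsilon_t)^2<1-\varepsilon_t<1-\varepsilon$. If $t=s$, then
$f(P(s),w)=0$. If $t>s$, then by \eqref{eq:PP} and \eqref{eq:mid} the equality
$f(P(s),w)=\delta$ forces $\varepsilon(\varepsilon-\varepsilon_t)=1-\varepsilon$.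
But then, by the second branch of $\beta$,
\[
 f(Q(s),w)\ge K(\varepsilon-\varepsilon_t)=K\,\frac{1-\varepsilon}{\varepsilon}>\delta .
\]

\medskip\noindent\textbf{The case $w\in M$.}
By \eqref{eq:mid}, $f(P(s),w)=\max\{\varepsilon^2,(1-\varepsilon)^2g\}=\delta$
forces $\varepsilon^2=1-\varepsilon$, and
$f(Q(s),w)=\max\{K\varepsilon,(1-K\varepsilon)^2g\}=\delta$ forces
$K\varepsilon=1-\varepsilon$. Both together give $\varepsilon=K\ge1$, a
contradiction.

\medskip\noindent\textbf{The case $w=Q(t)$ with $t\le s$.}
If $t=s$, then $f(Q(s),w)=0$. Let $s_0\le t<s$. We show that all three terms of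
\eqref{eq:QQ} are less than $\delta$, so that $f(Q(s),w)<\delta$.
\begin{itemize}
\item $K(\varepsilon_t-\varepsilon)\le1-K\varepsilon\le1-\varepsilon$, with
 equality throughout only if $K\varepsilon_t=1$ and $K=1$, that is, $K=1$ and
 $w=q_0$, which is excluded.
\item $(1-K\varepsilon_t)^2\le1-K\varepsilon_t\le1-\varepsilon_t<1-\varepsilon$.
\item $W=1-\frac{\varepsilon_t}2-2|s-t-1|$. If $W>0$, then $s-t>\frac12$, hence
 $\varepsilon<\rho^{1/2}\varepsilon_t\le\varepsilon_t/4$ and
 $W\le1-\varepsilon_t/2<1-\varepsilon$.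
\end{itemize}

\medskip\noindent\textbf{The case $w=Q(t)$ with $t>s$.}
Put $r=\rho^{t-s}\in(0,1)$, so that $\varepsilon_t=r\varepsilon$, and
$h=t-s-1>-1$. Suppose that
\[
 f(Q(s),w)=\max\bigl\{K\varepsilon(1-r),\ (1-K\varepsilon)^2g,\
 1-\tfrac\varepsilon2-2|h|\bigr\}=\delta .
\]
The middle term is less than $\delta$ by \eqref{eq:mid}. So
\begin{equation}\label{eq:two}
 K\varepsilon(1-r)\le1-\varepsilon,\qquad
 W=1-\tfrac\varepsilon2-2|h|\le1-\varepsilon,\ \text{ i.e. }|h|\ge\tfrac\varepsilon4,
\end{equation}
with equality in at least one of the two. We show that $f(P(s),w)>\delta$ if $h<0$,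
and $f(P(s),w)<\delta$ if $h>0$.

(i) \emph{Let $h\le-\frac\varepsilon4$.} If $W=\delta$, then
$h=-\frac\varepsilon4$, the peak of the tent $V_1$, and $f(P(s),w)\ge
V_1=1-\frac\varepsilon2>\delta$. Otherwise $K\varepsilon(1-r)=1-\varepsilon$. Then
$K\varepsilon>1-\varepsilon$, that is, $\varepsilon>\varepsilon_c$. So the last
summand of $V_2$ is zero and, as $-1<h<0$, $f(P(s),w)\ge
V_2=1-\varepsilon-\frac\varepsilon2h>\delta$.

(ii) \emph{Let $h\ge\frac\varepsilon4$.} Then
\[
 V_1=1-\tfrac\varepsilon2-2\bigl(h+\tfrac\varepsilon4\bigr)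
 \le1-\tfrac32\varepsilon<\delta,\qquad
 V_2\le1-\varepsilon-\tfrac\varepsilon2h<\delta .
\]
It remains to see that $\beta<\delta$. Since $t-s>1$, we have $r<\rho\le\frac1{16}$ and $2Kr<2K\rho=\frac18$. The
first inequality in \eqref{eq:two} gives
\[
 \varepsilon\le\frac1{1+K(1-r)}\le\frac1{2-r}<\frac{16}{31}<\frac59 .
\]
As $\varepsilon_w=r\varepsilon<\varepsilon$, the first branch applies, and $\beta$
is the larger of the two left-hand sides in
\begin{align*}
 2K\varepsilon r+\varepsilon^2(1-r)&<\tfrac\varepsilon8+\varepsilon^2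
   <1-\varepsilon,
   &&\text{because }\varepsilon^2+\tfrac98\varepsilon<\tfrac{25}{81}+\tfrac58<1;\\
 2K\varepsilon r+(1-\varepsilon)^2g&<\tfrac\varepsilon8+(1-\varepsilon)^2
   <1-\varepsilon,
   &&\text{because }(1-\varepsilon)-(1-\varepsilon)^2=\varepsilon(1-\varepsilon)
   >\tfrac\varepsilon8 .
\end{align*}
So $f(P(s),w)=\max\{\beta,V_1,V_2\}<\delta$.
\end{proof}

For $n\ge4$ and smaller steps $\delta$, the backward trace from $q$ can stay in
the whisker one step longer and then lands on $Q$ already at $z_2$. To exclude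
this we use $V_2$ a second time.

\begin{lemma}\label{lem:V2}
Let $K\ge2$ and $\frac1K\le\varepsilon_s<\frac2{K+1}$, and let $t\ge s_0$ satisfy
$K\varepsilon_t=(K+1)\varepsilon_s-1$. Then $f(P(s),Q(t))>1-\varepsilon_s$.
\end{lemma}

\begin{proof}
We have
\[
 \rho^{t-s}=\frac{\varepsilon_t}{\varepsilon_s}
 =\frac1K\Bigl(K+1-\frac1{\varepsilon_s}\Bigr)\in\Bigl[\frac1K,1\Bigr),
\]
the lower bound because $\varepsilon_s\ge\frac1K$ and the upper bound because
$\varepsilon_s<\frac2{K+1}<1$. As $\frac1K>\rho$, this gives $0<t-s<1$. Since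
$\varepsilon_s\ge\frac1K>\varepsilon_c$, it follows that
$f(P(s),Q(t))\ge V_2=1-\varepsilon_s-\frac{\varepsilon_s}2(t-s-1)>1-\varepsilon_s$.
\end{proof}

\section{Proof of Theorem~\ref{thm:A}}\label{sec:proofA}

\subsection*{The space}
If $k=0$, let $L=\{L(0)\}=\{q_0\}$. If $k\ge1$, let $L$ be the segment
$L(r)=(1-\frac r{2k})q_0$, $0\le r\le k$; its points other than $q_0$ have smaller
modulus than all points of $Y$, so $L\cap Y=\{q_0\}$. Let
\[
 X=Y\cup L,\qquad q=L(k),
\]
a compact connected subset of the plane, and extend $f$ by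
\[
 f(y,L(r))=f(L(r),y)=v(y)+r\ \ (y\in Y),\qquad f(L(r),L(r'))=|r-r'| .
\]
At $L(0)=q_0$ this agrees with the old values, since $v(y)=f(y,q_0)$ and
$v(q_0)=0$. So $f$ is continuous, and $v(y)+r=0$ only if $y=q_0=L(r)$. Thus $f$
is a premetric on $X$. For $n=3$ we have $X=Y$ and $q=q_0$.

By Section~\ref{sec:premetric} it suffices to derive a contradiction from the
following assumption: \emph{$p=z_0,z_1,\dots,z_n,z_{n+1}=q$ are distinct, and
$f(z_i,z_{i+1})=\delta$ for $0\le i\le n$.} Then $\delta>0$. Recall that $n=k+3$ and $K=k+1$. By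
Lemma~\ref{lem:special}(1) and (2), the position of a point $z\ne p$ is controlled by
$f(p,z)$:
\begin{equation}\label{eq:first}
 f(p,\cdot)=1-\varepsilon_s<1\text{ at }P(s),\quad =1\text{ on }M,\quad
 >1\text{ on }Q,\quad f(p,L(r))=v(p)+r\ge2 ,
\end{equation}
and the position of a point of $Y$ by $v$: $v<1$ on $Q$, where
$v(Q(t))=1-K\varepsilon_t$ determines $t$; $v=1$ on $M$; $v>1$ on $P$.

\subsection*{Backward trace from $q$}
Put $a_i=z_{n+1-i}$, so $a_0=q=L(k)$, and let $j$ be maximal with
$a_0,\dots,a_j\in L$. Then $a_i=L(k-i\delta)$ for $i\le j$: from $L(k)$ one can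
only step down, and from $L(k-i\delta)$ with $i\ge1$ the step up would lead back
to $a_{i-1}$. In particular $j\delta\le k$. As $a_{n+1}=p\notin L$, the point $a_{j+1}$
exists; it lies in $Y\setminus\{q_0\}$, and
$\delta=f(a_{j+1},a_j)=v(a_{j+1})+k-j\delta$, so
\begin{equation}\label{eq:trace}
 v(a_{j+1})=(j+1)\delta-k>0 .
\end{equation}

\subsection*{The case $\delta<1$}
By \eqref{eq:first}, $z_1=P(s)$ with $\varepsilon:=\varepsilon_s=1-\delta\in(0,1)$.
Since $a_n=z_1\notin L$, we have $j+1\le n$.

We have $j+1\ne n$. Otherwise $a_{j+1}=z_1\in P$, so $v(z_1)>1$ and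
\eqref{eq:trace} gives $(k+3)\delta>k+1$, while $j=k+2$ and $j\delta\le k$ give
$\delta\le\frac k{k+2}<\frac{k+1}{k+3}$. So $j\le n-2=k+1$. On the other hand
$(j+1)\delta>k$ and $\delta<1$ give $j\ge k$.

\emph{Let $j=k+1$.} Then $(k+1)\delta\le k<(k+2)\delta$, so $k\ge1$ and
$\frac k{k+2}<\delta\le\frac k{k+1}$, that is, $K\ge2$ and
$\frac1K\le\varepsilon<\frac2{K+1}$. Here $a_{k+2}=z_2$, and by \eqref{eq:trace}
\[
 v(z_2)=(k+2)(1-\varepsilon)-k=2-(K+1)\varepsilon\le1-\tfrac1K<1 .
\]
So $z_2=Q(t)$ with $1-K\varepsilon_t=2-(K+1)\varepsilon$, that is,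
$K\varepsilon_t=(K+1)\varepsilon-1$. By Lemma~\ref{lem:V2},
$f(z_1,z_2)>1-\varepsilon=\delta$, a contradiction.

\emph{Let $j=k$.} By \eqref{eq:trace}, $(k+1)\delta>k$, so
$\varepsilon<\frac1K$ and $s>s_0$. Here $a_{k+1}=z_3$ and
\[
 v(z_3)=(k+1)(1-\varepsilon)-k=1-K\varepsilon\in(0,1),
\]
so $z_3=Q(s)$. Hence $f(P(s),z_2)=f(Q(s),z_2)=1-\varepsilon_s$. If $z_2\in Y$, this
contradicts Lemma~\ref{lem:key} (if $K=1$, then $q_0=q=z_4\ne z_2$). If
$z_2=L(r)$ with $r>0$, then $f(Q(s),z_2)=1-K\varepsilon+r=1-\varepsilon$, so
$r=k\varepsilon=k-k\delta$ and $z_2=L(k-k\delta)=a_k=z_4$, a contradiction.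

\subsection*{The case $\delta=1$}
By \eqref{eq:first}, $z_1\in M$. From $j\le k<j+1$ we get $j=k$; so
$z_4=a_k=L(0)=q_0$, and $z_3=a_{k+1}$ has $v(z_3)=1$, that is, $z_3\in M$. If
$z_2=L(r)$ with $r>0$, then $f(z_1,z_2)=1+r\ne1$. So $z_2\in Y$, and
$z_2\ne z_0=p$, $z_2\ne z_4=q_0$. By Lemma~\ref{lem:special}(3), $z_2\in M$. On
$M\times M$ we have $f=g$, so $z_2$ is antipodal to both $z_1$ and $z_3$. Hence
$z_1=z_3$, a contradiction.

\subsection*{The case $\delta>1$}
By \eqref{eq:first}, $z_1\in Q$ or $z_1=L(r)$ with $r>0$. We show that the sequence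
is forced to climb the whisker, which is too short. We use the following
observation.

\emph{If $z_{i-1}=L(r')$ and $z_i=L(r'+\delta)$ with $r'>0$ and $1\le i\le n$,
then $z_{i+1}=L(r'+2\delta)$.} For a point $y\in Y$ at $f$-distance $\delta$
from $z_i$ would satisfy $v(y)=\delta-(r'+\delta)<0$; so
$z_{i+1}\in L$, and the step down leads to $z_{i-1}$.

($\alpha$) \emph{Let $z_1=Q(t)$.} Then $\delta=f(Q(t),p)$. As $z_2\ne p$,
Lemma~\ref{lem:special}(4) excludes $z_2\in Y$. So $z_2=L(r)$ with
$r=\delta-v(Q(t))>0$ (in particular $k\ge1$). If $z_3\in Y$, then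
$v(z_3)=\delta-r=v(Q(t))<1$, so $z_3=Q(t)=z_1$, a contradiction. So
$z_3\in L\setminus\{q_0\}$, and since $r-\delta=-v(Q(t))\le0$, we have
$z_3=L(r+\delta)$. By the observation $z_i=L(r+(i-2)\delta)$ for $2\le i\le n+1$. For
$i=n+1$ this gives $k=r+(n-1)\delta>n-1=k+2$, a contradiction.

($\beta$) \emph{Let $z_1=L(r)$ with $r>0$.} Then $\delta=v(p)+r$. If $z_2\in Y$,
then $v(z_2)=\delta-r=v(p)$, so $z_2=p$ by Lemma~\ref{lem:special}(2), a
contradiction. So $z_2\in L$, and since $r-\delta=-v(p)<0$, we have
$z_2=L(r+\delta)$. By the observation $z_i=L(r+(i-1)\delta)$ for $1\le i\le n+1$. For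
$i=n+1$ this gives $k=r+n\delta>n=k+3$, a contradiction.

\medskip
All cases are impossible. With Lemma~\ref{lem:premetric} this proves
Theorem~\ref{thm:A}.\qed

\begin{remark}\label{rem:degenerate}
By Proposition~\ref{prop:weak} the space $X$ must contain sequentially
equidistant sequences from $p$ to $q$ in which consecutive points are distinct
but some nonconsecutive points coincide. For $\delta=1$ they
are visible: for every $m\in M$, with antipode $-m$, the sequence
\[
 p,\ m,\ -m,\ m,\ q_0=L(0),\ L(1),\ \dots,\ L(k)=q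
\]
has $k+3=n$ intermediate terms and constant step $f=1$.
\end{remark}

\section{A positive result}\label{sec:positive}

The proof of Theorem~\ref{thm:B} solves the problem along approximating paths
$\gamma_m$, as in Proposition~\ref{prop:weak}, but in such a way that the values
of $\pi$ increase along the sequence. The bound on the fibers turns this into
a strict increase in the limit.

We use the Brouwer degree. For a bounded open set $\Omega\subset\mathbb R^n$, a
continuous map $A:\overline\Omega\to\mathbb R^n$ and a point $b\notin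
A(\partial\Omega)$ it is an integer $\deg(A,\Omega,b)$ such that:
$\deg(\mathrm{id},\Omega,b)=1$ if $b\in\Omega$; the degree does not change under
a homotopy of $A$ that avoids the value $b$ on $\partial\Omega$;
$\deg(A,\Omega,b)=\deg(A,\Omega',b)$ if $\Omega'\subset\Omega$ is open and
$b\notin A(\overline\Omega\setminus\Omega')$ (excision); and
$b\in A(\Omega)$ if the degree is nonzero.

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Regard $X$ as a subset of $E=\ell^\infty(X)$ as in Section~\ref{sec:intro}, and
extend $\pi$ to a continuous $\tilde\pi:E\to[0,1]$ by Tietze's theorem. By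
compactness $\max\{d(x,y):\pi(x)=\pi(y)\}$ exists; it is less than $D/(n+1)$.
Choose $c$ strictly between the two.

There is $\eta>0$ such that if $z,z'\in E$ lie within $\eta$ of $X$ and
$\tilde\pi(z)=\tilde\pi(z')$, then $\|z-z'\|<c$. Otherwise there are pairs
$z_j,z_j'$ with $\tilde\pi(z_j)=\tilde\pi(z_j')$ and $\|z_j-z_j'\|\ge c$ whose
distances to the compact set $X$ tend to $0$; a subsequence converges to a pair
$x,x'\in X$ with $\pi(x)=\pi(x')$ and $d(x,x')\ge c$, contradicting the choice of
$c$.

Let $1/m<\eta$, let $\gamma=\gamma_m:[0,1]\to E$ be an approximating path, and put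
$a=\tilde\pi\circ\gamma$; so $a(0)=0$ and $a(1)=1$. Let
$A:[0,1]^n\to[0,1]^n$, $A(t)=(a(t_1),\dots,a(t_n))$. Let
\[
 \Delta=\{\tau\in\mathbb R^n:0\le\tau_1\le\dots\le\tau_n\le1\},
\]
with barycentric coordinates $\lambda_i(\tau)=\tau_{i+1}-\tau_i$ for $0\le i\le n$,
where $\tau_0=0$ and $\tau_{n+1}=1$. Let $b$ be the barycenter, where all
$\lambda_i=\frac1{n+1}$. We look for parameters in
\[
 \Omega=A^{-1}(\operatorname{int}\Delta),\qquad
 \text{i.e. }\ 0<a(t_1)<\dots<a(t_n)<1 .
\]
If some $t_i\in\{0,1\}$, then $a(t_i)\in\{0,1\}$ and $t\notin\Omega$. So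
$\Omega\subset(0,1)^n$ is open in $\mathbb R^n$, and $A$ maps $\partial\Omega$ into
$\partial\Delta$. On $\partial[0,1]^n$ some $t_i$ is $0$ or $1$; then
$a(t_i)=t_i$, so the $i$-th coordinate of $(1-\sigma)A(t)+\sigma t$ is $0$ or $1$
for all $\sigma$, and the homotopy $(1-\sigma)A+\sigma\,\mathrm{id}$ avoids $b$ there.
Together with excision this gives
\[
 \deg(A,\Omega,b)=\deg(A,(0,1)^n,b)=\deg(\mathrm{id},(0,1)^n,b)=1 .
\]

For $t\in\overline\Omega$ let $\zeta_0=p$, $\zeta_i=\gamma(t_i)$ for $1\le i\le n$,
$\zeta_{n+1}=q$, and $d_i=\|\zeta_i-\zeta_{i+1}\|$ for $0\le i\le n$. By the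
triangle inequality $\sum d_i\ge D>0$, so
\[
 u(t)=\frac{(d_0,\dots,d_n)}{\sum_i d_i}
\]
is defined and continuous. Both $\lambda(A(t))$ and $u(t)$ lie in the hyperplane
of $\mathbb R^{n+1}$ where the coordinates sum to $1$. The affine
isomorphism $\lambda$ identifies $\mathbb R^n$ with this hyperplane and $b$ with
$\bigl(\frac1{n+1},\dots,\frac1{n+1}\bigr)$. Let $t\in\partial\Omega$. Then
$A(t)\in\partial\Delta$, so $\lambda_i(A(t))=0$ for some $i$, which means
$\tilde\pi(\zeta_i)=\tilde\pi(\zeta_{i+1})$. By the choice of $\eta$ we get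
$d_i<c$, hence $u_i(t)<c/D<\frac1{n+1}$. So on $\partial\Omega$ the homotopy
\[
 (1-\sigma)\lambda(A(t))+\sigma u(t),\qquad0\le\sigma\le1,
\]
always has a coordinate less than $\frac1{n+1}$ and avoids
$\bigl(\frac1{n+1},\dots,\frac1{n+1}\bigr)$. By homotopy invariance $u$ takes
this value at some $t\in\Omega$. For this $t$ all $d_i$ are equal to some
$\delta_m\ge D/(n+1)$, and $0<\tilde\pi(\zeta_1)<\dots<\tilde\pi(\zeta_n)<1$.

Now let $m\to\infty$. Since the $\zeta_i$ lie within $1/m$ of the compact set
$X$, we can pass to a subsequence along which they converge to points $z_1,\dots,z_n\in X$.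
With $z_0=p$ and $z_{n+1}=q$, all $d(z_i,z_{i+1})$ are equal to some $\delta\ge
D/(n+1)>c$, and $\pi(z_0)\le\pi(z_1)\le\dots\le\pi(z_{n+1})$. If
$\pi(z_i)=\pi(z_{i+1})$ for some $i$, then $d(z_i,z_{i+1})<c$ by the choice of
$c$, a contradiction. So $\pi(z_0)<\pi(z_1)<\dots<\pi(z_{n+1})$, and the points
$z_i$ are distinct.
\end{proof}

\begin{example}
Theorem~\ref{thm:B} applies for every $n$ to the closed topologist's sine curve
\[
 S=\{(x,\sin\tfrac1x):0<x\le1\}\cup(\{0\}\times[-1,1])
\]
with the Euclidean metric, $p=(0,1)$ and $q=(1,\sin1)$. Choose $x_0\in(0,1)$ with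
$\sin\frac1{x_0}=-1$, and let $\pi(x,y)$ be $1-y$ for $x\le x_0$ and
$2+(x-x_0)$ for $x\ge x_0$, both divided by $3-x_0$. The two definitions agree at $(x_0,-1)$, so $\pi$
is continuous; $\pi(p)=0$ and $\pi(q)=1$; and each fiber is a single point or a set
of points with $x\le x_0$ and constant $y$, hence of diameter at most $x_0$. Since
$x_0$ can be chosen arbitrarily small, we can achieve $x_0<d(p,q)/(n+1)$.
\end{example}

\begin{remark}
By Theorem~\ref{thm:A} the hypothesis on $\pi$ cannot simply be dropped. In the
spaces of Section~\ref{sec:proofA}, with the metric $d=\Phi\circ f$ of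
Lemma~\ref{lem:premetric}, one sees directly how it fails. For every continuous
$\pi:X\to[0,1]$ the function $m\mapsto\pi(m)-\pi(-m)$ is odd on the circle $M$,
so it has a zero, and some fiber of $\pi$ contains two antipodal points of $M$.
Its diameter is at least $d(m,-m)=\Phi(1)$. On the other hand, the sequence of
Remark~\ref{rem:degenerate} consists of $n+1$ steps of $d$-length $\Phi(1)$, so
$d(p,q)\le(n+1)\Phi(1)$.
\end{remark}

\begin{thebibliography}{1}
\bibitem{source}
Source of the problem, of Theorem~\ref{thm:path} and of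
Corollary~\ref{cor:two}:
\url{https://springerlink.bibliotecabuap.elogim.com/content/pdf/10.1007/BF02764731.pdf},
doi:10.1007/bf02764731.
\end{thebibliography}

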